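\title{No Dimension-Free $\sqrt{k/n}$ Bound for Clustering in Hilbert Spaces}

\begin{abstract}
We consider the problem of choosing $k$ centers in a Hilbert space, from $n$ independent samples of a distribution supported on a ball of radius $R$, so that the expected squared distance to the nearest center is small. We show that the expected excess risk admits no bound $CR^2\sqrt{k/n}$ with a universal constant $C$: for $n$ of order $k\ln k/\ln\ln k$, every estimator has excess risk of order $R^2$ on some distribution. The hard distributions are uniform on random subsets of a configuration of unit vectors built from a binary linear code. The failure is at most logarithmic: every empirical risk minimizer has excess risk at most $420R^2\ln(en/k)\sqrt{k\ln(2n)/n}$ for $n\ge k$, in any dimension.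
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\mathcal H$ be a separable real Hilbert space, possibly of infinite dimension, and let $k\ge1$ be an integer. For a $k$-tuple of \emph{centers} $\mathbf c=(c_1,\dots,c_k)\in\mathcal H^k$ and a probability measure $\nu$ on $\mathcal H$, the \emph{clustering risk} and its optimal value are
\[
W(\mathbf c,\nu)=\int\min_{1\le j\le k}\|x-c_j\|^2\,\nu(dx),\qquad W^*(\nu)=\inf_{\mathbf c\in\mathcal H^k}W(\mathbf c,\nu).
\]
Thus $W(\mathbf c,\nu)$ is the mean squared error made when a random point is replaced by the nearest center. For $R\ge0$ let $B_R$ be the closed ball of radius $R$ about the origin and let $\mathcal P(R)$ be the set of probability measures on $\mathcal H$ that give mass one to $B_R$.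

The distribution $\mu$ of interest is unknown. We observe independent random vectors $X_1,\dots,X_n$ with law $\mu$, and $\mu_n$ denotes their empirical distribution. An \emph{estimator} is a measurable map $\hat{\mathbf c}:\mathcal H^n\to\mathcal H^k$, and its \emph{excess risk} at $\mu$ is $\mathbb E\,W(\hat{\mathbf c}(X_1,\dots,X_n),\mu)-W^*(\mu)$. An \emph{empirical risk minimizer} is any $\mathbf c_n\in\mathcal H^k$, measurable with respect to $X_1,\dots,X_n$, with $W(\mathbf c_n,\mu_n)=W^*(\mu_n)$.

Two bounds are known for $\mu\in\mathcal P(R)$ and an empirical risk minimizer $\mathbf c_n$. In any separable Hilbert space, Theorem~2.1 of \cite{clustering}, specialized to exact minimizers, gives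
\[
\mathbb E\,W(\mathbf c_n,\mu)-W^*(\mu)\le 12\,kR^2/\sqrt n .
\]
In $\mathbb R^d$ the excess risk is at most $CR^2\sqrt{kd/n}$ with a universal constant $C$. The first bound is free of the dimension but linear in $k$; the second has $\sqrt k$ but depends on $d$. The following question, from \cite{clustering}, asks whether one can have both advantages.

\medskip
\noindent\textbf{Question.} \emph{Is there a universal constant $C$ such that}
\begin{equation}\label{eq:question}
\mathbb E\,W(\mathbf c_n,\mu)-W^*(\mu)\le CR^2\sqrt{k/n}
\end{equation}
\emph{for every separable Hilbert space $\mathcal H$, all $k,n\ge1$ and $R\ge0$, every $\mu\in\mathcal P(R)$ and every empirical risk minimizer $\mathbf c_n$?}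
\medskip

The answer is no, and the obstruction is not specific to empirical risk minimization. For $k\ge3$ put
\[
\beta_k=\frac{\ln k}{\ln\ln k}.
\]

\begin{theorem}\label{thm:lower}
There are absolute constants $c>0$ and $k_0\ge3$ such that the following holds for every infinite-dimensional separable Hilbert space $\mathcal H$ and all $R>0$, $k\ge k_0$, $n\ge1$. For every estimator $\hat{\mathbf c}:\mathcal H^n\to\mathcal H^k$ there is a finitely supported $\mu\in\mathcal P(R)$ with
\[
\mathbb E\,W(\hat{\mathbf c}(X_1,\dots,X_n),\mu)-W^*(\mu)\ \ge\ cR^2\min\{1,\,k\beta_k/n\}.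
\]
\end{theorem}

\begin{corollary}\label{cor:no}
Let $\mathcal H$ be infinite-dimensional, $R>0$, $k\ge k_0$ and $n=\lceil k\beta_k\rceil$. Every estimator has excess risk at least $\frac c2\sqrt{\beta_k}\,R^2\sqrt{k/n}$ at some $\mu\in\mathcal P(R)$. In particular, \eqref{eq:question} does not hold with any universal constant $C$.
\end{corollary}

In the other direction, the order $\sqrt{k/n}$ is correct up to logarithmic factors.

\begin{theorem}\label{thm:upper}
For every separable Hilbert space $\mathcal H$, all $k,n\ge1$ and $R\ge0$, every $\mu\in\mathcal P(R)$, every empirical risk minimizer $\mathbf c_n$ and every integer $J\ge1$,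
\[
\mathbb E\,W(\mathbf c_n,\mu)-W^*(\mu)\le R^2\Big(6\cdot2^{-J}+208\,J\sqrt{\frac{k\ln(2n)}{n}}\Big).
\]
In particular, for $n\ge k$,
\[
\mathbb E\,W(\mathbf c_n,\mu)-W^*(\mu)\le420\,R^2\ln(en/k)\sqrt{\frac{k\ln(2n)}{n}} .
\]
\end{theorem}

Together the two theorems determine, up to a factor $\ln\ln k$, the sample size needed for a small constant accuracy.

\begin{corollary}\label{cor:sample}
For each $\alpha\in(0,1)$ there is $C_\alpha$ such that, for $k\ge2$ and $n\ge C_\alpha k\ln k$, every empirical risk minimizer has excess risk at most $\alpha R^2$ at every $\mu\in\mathcal P(R)$. If $\alpha<c$, $k\ge k_0$, $R>0$ and $\mathcal H$ is infinite-dimensional, then no estimator has excess risk at most $\alpha R^2$ at every $\mu\in\mathcal P(R)$ when $n\le k\ln k/\ln\ln k$.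
\end{corollary}

We do not determine the exact logarithmic factor. The lower bound $k\beta_k/n$ of Theorem~\ref{thm:lower} is smaller than $\sqrt{k/n}$ once $n>k\beta_k^2$, and we do not determine whether the order $\sqrt{k/n}$ is exceeded when $n$ is much larger than $k\beta_k^2$.

Section~\ref{sec:means} explains why one would expect \eqref{eq:question}. Section~\ref{sec:grid} shows the idea of the lower bound on a grid; Sections~\ref{sec:config} and~\ref{sec:lower} carry it out. Section~\ref{sec:upper} proves the upper bound and depends only on Section~\ref{sec:means}. Replacing $x$ by $x/R$ divides all risks by $R^2$, so in both proofs we take $R=1$; for $R=0$ the upper bound is trivial by Lemma~\ref{lem:erm}(b).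

\section{Cells, means and the natural guess}\label{sec:means}

For $x_1,\dots,x_m\in\mathcal H$ with mean $\bar x$ and any $c\in\mathcal H$, expanding the squares gives
\begin{equation}\label{eq:mean}
\sum_{i}\|x_i-c\|^2=m\|c-\bar x\|^2+\sum_i\|x_i-\bar x\|^2,\qquad \sum_i\|x_i-\bar x\|^2=\frac1{2m}\sum_{i,l}\|x_i-x_l\|^2 .
\end{equation}
The mean is therefore the unique best center for a finite family, and the cost of that center depends only on the mutual distances.

\begin{lemma}\label{lem:erm}
\begin{itemize}
\item[(a)] For all $\mathcal H,k,n$ there is an estimator whose value at each $(x_1,\dots,x_n)$ minimizes $W(\cdot,\nu)$ for $\nu=\frac1n\sum_i\delta_{x_i}$.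
\item[(b)] If $\mu\in\mathcal P(R)$ and $\mathbf c_n$ is an empirical risk minimizer, then $W(\mathbf c_n,\mu)\le4R^2$ almost surely, and
\begin{equation}\label{eq:sup}
\mathbb E\,W(\mathbf c_n,\mu)-W^*(\mu)\le\mathbb E\sup_{\mathbf c\in B_R^k}\big(W(\mathbf c,\mu)-W(\mathbf c,\mu_n)\big).
\end{equation}
\end{itemize}
\end{lemma}

\begin{proof}
For a map $\sigma:\{1,\dots,n\}\to\{1,\dots,k\}$ let $m^\sigma_j$ be the mean of the $x_i$ with $\sigma(i)=j$, with $m^\sigma_j=0$ if there are none, and let $V(\sigma)=\frac1n\sum_i\|x_i-m^\sigma_{\sigma(i)}\|^2$. Given $\mathbf c$, let $\sigma(i)$ be the index of a center nearest to $x_i$. By \eqref{eq:mean},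
\begin{equation}\label{eq:chain}
W(\mathbf c,\nu)=\frac1n\sum_i\|x_i-c_{\sigma(i)}\|^2\ge V(\sigma),
\end{equation}
with equality only if $c_j=m_j^\sigma$ for every $j$ in the range of $\sigma$. Also $V(\sigma)\ge W(\mathbf m^\sigma,\nu)$ for every $\sigma$.

(a) It follows that $W^*(\nu)=\min_\sigma V(\sigma)$ and that $\mathbf m^\sigma$ is optimal when $\sigma$ minimizes $V$. Take the first minimizer in a fixed ordering of the finitely many maps $\sigma$. Since $V(\sigma)$ and $\mathbf m^\sigma$ are continuous in $(x_1,\dots,x_n)$, this rule is Borel measurable.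

(b) Apply \eqref{eq:chain} to $\mathbf c_n$ and $\mu_n$. Optimality forces equality, so each center whose index lies in the range of $\sigma$ is a mean of sample points and lies in $B_R$. One such center already gives $W(\mathbf c_n,\mu)\le(2R)^2$. Replace every other center by a copy of such a center and call the result $\tilde{\mathbf c}\in B_R^k$. Each sample point keeps its nearest center, so $W(\tilde{\mathbf c},\mu_n)=W^*(\mu_n)$; centers were only removed, so $W(\mathbf c_n,\mu)\le W(\tilde{\mathbf c},\mu)$. Hence $W(\mathbf c_n,\mu)-W^*(\mu_n)$ is at most the supremum in \eqref{eq:sup}. That supremum is measurable, because the expression is continuous in $\mathbf c$ and $B_R^k$ has a countable dense subset. Finally, for each fixed $\mathbf c^\circ$ we have $\mathbb E\,W^*(\mu_n)\le\mathbb E\,W(\mathbf c^\circ,\mu_n)=W(\mathbf c^\circ,\mu)$, so $\mathbb E\,W^*(\mu_n)\le W^*(\mu)$.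
\end{proof}

Three simple computations support the guess \eqref{eq:question}. Let $X$ have law $\mu\in\mathcal P(R)$.

For $k=1$ the minimizer is the sample mean $\bar X$, and $W(c,\mu)=W^*(\mu)+\|c-\mathbb EX\|^2$. The excess risk is $\mathbb E\|\bar X-\mathbb EX\|^2=\mathbb E\|X-\mathbb EX\|^2/n\le R^2/n$: estimating one mean costs nothing for the dimension.

For $n\le k$ the bound \eqref{eq:question} holds with $C=4$ by Lemma~\ref{lem:erm}(b). For $n=Ak$ it asserts accuracy $CR^2/\sqrt A$; that is, a constant number of samples per center suffices for any constant accuracy.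

Finally, freeze the cells. Fix a measurable partition $A_1,\dots,A_k$ of $\mathcal H$ and let $W_A(\mathbf c,\nu)=\sum_j\int_{A_j}\|x-c_j\|^2\,\nu(dx)$. Write $\|x-c_j\|^2=\|x\|^2+\|c_j\|^2-2\langle x,c_j\rangle$. The term $\|x\|^2$ does not depend on $\mathbf c$ and contributes zero in expectation, so
\[
\mathbb E\sup_{\mathbf c\in B_R^k}\big(W_A(\mathbf c,\mu)-W_A(\mathbf c,\mu_n)\big)\le\sum_j\mathbb E\Big(R^2\big|(\mu-\mu_n)(A_j)\big|+2R\Big\|\int_{A_j}x\,d(\mu-\mu_n)\Big\|\Big).
\]
The two random quantities have second moments at most $\mu(A_j)/n$ and $R^2\mu(A_j)/n$, so the right side is at most $3R^2\sum_j\sqrt{\mu(A_j)/n}\le3R^2\sqrt{k/n}$ by the Cauchy--Schwarz inequality. With frozen cells the analogue of \eqref{eq:sup} has exactly the order $\sqrt{k/n}$, in any dimension. What \eqref{eq:question} leaves out is the cost of finding the cells, and a counterexample must hide them.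

\section{The idea of the lower bound: random subsets of a grid}\label{sec:grid}

For unit vectors $x,y$ put $\rho(x,y)=1-\langle x,y\rangle=\frac12\|x-y\|^2$. By \eqref{eq:mean}, a finite nonempty set $A$ of unit vectors served by its best center costs
\begin{equation}\label{eq:cost}
\operatorname{cost}(A):=\min_{c\in\mathcal H}\sum_{x\in A}\|x-c\|^2=\frac1{|A|}\sum_{x,y\in A}\rho(x,y),
\end{equation}
where the sum runs over ordered pairs.

Let $V$ be an alphabet of $b$ letters, let $(e_{i,v})_{i\le d,\,v\in V}$ be orthonormal vectors, and embed $V^d$ in the unit sphere by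
\begin{equation}\label{eq:phi}
\varphi(x)=d^{-1/2}\sum_{i=1}^de_{i,x_i}.
\end{equation}
Then $\rho(\varphi(x),\varphi(y))$ is the fraction of coordinates in which $x$ and $y$ differ.

\subsection*{The case $d=2$}
Here $V^2$ is a $b\times b$ grid. Call its rows and columns \emph{lines}. Two points on a line have $\rho=\frac12$, and two points on no common line have $\rho=1$. Let $\mathcal X$ be the union of many copies of $\varphi(V^2)$ in mutually orthogonal subspaces, with $N$ points in all; points of different copies have $\rho=1$. By \eqref{eq:cost} a line costs $\frac1b\cdot b(b-1)\cdot\frac12$, less than $\frac12$ per point. In an arbitrary $A\subset\mathcal X$ with $m$ points, each point has at most $2(b-1)$ others at $\rho=\frac12$, so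
\[
\operatorname{cost}(A)\ge(m-1)-\tfrac12\cdot2(b-1)=m-b .
\]
Hence $k$ centers pay at least $M-kb$ on any $M$ points of $\mathcal X$. A center is cheap on a line, but when $N$ is much larger than $kb$ the average cost of $k$ centers over $\mathcal X$ is close to $1$.

Let $\mu$ be uniform on a random set $S\subset\mathcal X$. If $S$ is covered by $k$ lines contained in $S$, then $W^*(\mu)<\frac12$. If, moreover, the sample gives no information on the unobserved points of $S$, these look to the estimator like uniform points of $\mathcal X$, and it pays nearly $1$ on each. The two requirements pull against each other. If $S$ is a union of $k$ random lines, two sample points on a line reveal the whole line. We therefore put each point into $S$ \emph{independently} with probability $p$. Then the sample reveals only itself, and for $n\le|S|/10$ at least nine tenths of $S$ is unobserved. But now $S$ contains lines only by accident: a point of $S$ that lies on $L$ lines, pairwise meeting only in that point, lies on a line contained in $S$ with probability $1-(1-p^{b-1})^L$. In the grid $L=2$, and this probability is at most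 $2p^{b-1}$.

\subsection*{What is needed}
Suppose instead that $L\approx Tp^{-(b-1)}$ with a large constant $T$. Then all but a fraction $e^{-T}$ of $S$ is covered by lines contained in $S$, and the expected number of these lines is $(NL/b)p^b\approx TpN/b$. With $N$ a large constant multiple of $kb$, and $p$ a constant so small that $TpN/b$ is much less than $k$, both requirements are met, and $|S|\approx pN$ is of order $kb$. So order $b$ samples per center are needed, and $b$ can grow with $k$ as long as a configuration with $L$ exponential in $b$ fits into $O(kb)$ points. The lines through one point contain $L(b-1)+1$ points, so this scheme can give at best $b$ of order $\ln k$. We reach $\ln k/\ln\ln k$.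

The grid $V^d$ has $L=d$ axis-parallel lines through each point, but $d\approx Tp^{-(b-1)}$ has two defects: points on a line have $\rho=1/d$, so the saving from lines is exponentially small in $b$; and $b^d$ is doubly exponential in $b$. Both disappear if a line moves not one coordinate but a set of about $\delta d$ coordinates at once, with $\delta$ a constant. The number of such sets is exponential in $d$, so $d=O(b)$ suffices, and the configuration has at most $b^{O(b)}$ points. To keep large cells expensive we must discard the points of $V^d$ that are too close to each other; this is the role of an error-correcting code. The degree count used for $d=2$ is useless when $L$ is huge. The property of the grid that survives is that two points on a line have only the $b-2$ other points of that line as common neighbors. We shall see that this alone forces about half of the pairs in a large cell to be far apart.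

\section{A configuration with many lines and no large cheap cell}\label{sec:config}

\subsection{A binary code}

The \emph{weight} $\mathrm{wt}(y)$ of $y\in\mathbb F_2^d$ is the number of its nonzero coordinates, and the \emph{support} of a subspace of $\mathbb F_2^d$ is the union of the supports of its elements, which equals the union of the supports of the elements of any spanning set. Let $h(s)=-s\log_2s-(1-s)\log_2(1-s)$. This function is continuous and increasing on $(0,\frac12]$, and $s\log_2(1/s)\le h(s)\le s\log_2(e/s)$ because $0\le-(1-s)\ln(1-s)\le s$. We use the standard estimates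
\begin{equation}\label{eq:entropy}
\sum_{j\le sd}\binom dj\le2^{h(s)d}\quad(0<s\le\tfrac12),\qquad\binom dj\ge\frac{2^{h(j/d)d}}{d+1}\quad(0<j<d).
\end{equation}
Both come from $1=\sum_i\binom di s^i(1-s)^{d-i}$: for $i\le sd$ we have $s^i(1-s)^{d-i}\ge2^{-h(s)d}$, and for $s=j/d$ the term $i=j$ is the largest of the $d+1$ terms.

We want a code with minimum weight above $\delta d$ that has exponentially many words of weight barely above $\delta d$; these words will be the directions of the lines. A random code with $\gamma d$ parity checks does this if $h(\delta)<\gamma<h(1.01\delta)$. To control common neighbors we also want that no two words overlap much. Fix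
\[
\delta=2^{-30},\qquad\gamma=\tfrac12\big(h(\delta)+h(1.01\delta)\big),\qquad\kappa=\tfrac12\big(h(1.01\delta)-\gamma\big)>0 .
\]
We have $2h(\delta)\ge60\delta$, and for $s=1.8\delta$, since $\log_2(3e/1.8)<2.2$, we have $h(s)+s\log_23\le s\log_2(3e/s)\le1.8\cdot32.2\,\delta<58\delta$. Therefore
\begin{equation}\label{eq:gamma}
2\gamma>2h(\delta)>h(1.8\delta)+1.8\,\delta\log_23 .
\end{equation}
To leading order in $\log_2(1/\delta)$ this is the inequality $2>1.8$; it is the reason for taking $\delta$ small.

\begin{lemma}\label{lem:code}
There is an absolute constant $d_0$ such that for every $d\ge d_0$ there is a linear subspace $Y\subset\mathbb F_2^d$ with the following properties.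
\begin{itemize}
\item[(C1)] Every nonzero $y\in Y$ has $\mathrm{wt}(y)>\delta d$.
\item[(C2)] Every two-dimensional subspace of $Y$ has support of size greater than $1.8\delta d$.
\item[(C3)] At least $2^{\kappa d}$ nonzero words $y\in Y$ have $\mathrm{wt}(y)\le1.01\delta d$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\ell=\lceil\gamma d\rceil$ and let $Y$ be the kernel of a uniformly random $\ell\times d$ binary matrix. The rows are independent; a row is orthogonal to a fixed $y\neq0$ with probability $\frac12$, and to two fixed linearly independent vectors with probability $\frac14$. So $y\in Y$ with probability $2^{-\ell}$, and two independent vectors both lie in $Y$ with probability $2^{-2\ell}$.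

By \eqref{eq:entropy} the expected number of words violating (C1) is at most $2^{(h(\delta)-\gamma)d}$, which tends to $0$.

If (C2) fails, then $Y$ contains a linearly independent pair $(y,y')$ whose supports have a union of size $j\le1.8\delta d$. For given $j$ there are at most $\binom dj3^j$ such pairs, since at each coordinate of the union $(y_i,y_i')$ takes one of three nonzero values. The expected number of such pairs in $Y$ is at most $3^{1.8\delta d}\,2^{h(1.8\delta)d}\,2^{-2\gamma d}$, which tends to $0$ by \eqref{eq:gamma}.

Let $Z$ be the number of words counted in (C3). Distinct nonzero vectors over $\mathbb F_2$ are linearly independent, so $Z$ is a sum of pairwise independent indicators, $\operatorname{Var}Z\le\mathbb EZ$, and Chebyshev's inequality gives $\Pr(Z<\frac12\mathbb EZ)\le4/\mathbb EZ$. With $j=\lfloor1.01\delta d\rfloor\ge1$, \eqref{eq:entropy} gives $\mathbb EZ\ge2^{h(j/d)d-\gamma d-1}/(d+1)$. Since $h(j/d)\to h(1.01\delta)=\gamma+2\kappa$, this is $2^{(2\kappa-o(1))d}$. Hence for large $d$ we have $\frac12\mathbb EZ\ge2^{\kappa d}$, and the three failure probabilities sum to less than $1$.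
\end{proof}

\subsection{Matrices with rows in the code}

The code $Y$ is binary, while a line needs $b$ points. Let $b=2^a$ with $a\ge1$ and take the alphabet $V=\mathbb F_2^a$. An element $x\in V^d$ is an $a\times d$ binary matrix whose $i$th column is the letter $x_i$. Let
\[
\mathcal M=\{x\in V^d:\ \text{every row of $x$ lies in }Y\}.
\]
This is an additive group with $|\mathcal M|=|Y|^a=b^{\dim Y}\le b^d$. Let $|z|$ be the number of nonzero columns of $z$, so that $\rho(\varphi(x),\varphi(x'))=|x+x'|/d$ for the embedding \eqref{eq:phi}; in characteristic two, $x-x'=x+x'$. The set of nonzero columns of $z\in\mathcal M$ is the support of its row space, a subspace of $Y$. Let $0\ne z\in\mathcal M$.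
\begin{itemize}
\item If $z$ has rank at least $2$, then $|z|>1.8\delta d$ by (C2).
\item If $z$ has rank $1$, its row space is $\{0,u\}$ with $0\ne u\in Y$, and $z=wu$, the matrix with columns $u_iw$, where $0\ne w\in V$ records which rows equal $u$. The pair $(w,u)$ is determined by $z$, and $|z|=\mathrm{wt}(u)$.
\end{itemize}
In both cases $|z|>\delta d$, by (C1) in the second. Call distinct $x,x'\in\mathcal M$ \emph{adjacent} if $|x+x'|<1.2\delta d$. Adjacent matrices differ by a matrix of rank one. For $x\in\mathcal M$ and $0\neq u\in Y$ the set $x+Vu=\{x+wu:w\in V\}$ has $b$ elements. (For $Y=\mathbb F_2^d$ and $u$ a unit vector it is an axis-parallel line of the grid $V^d$.)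

\begin{lemma}\label{lem:common}
Two adjacent elements of $\mathcal M$ have at most $b-2$ common neighbors.
\end{lemma}

\begin{proof}
Let $x$ and $x+z$ be adjacent and let $x+z'$ be adjacent to both. Then $z$, $z'$ and $z+z'$ have rank one and fewer than $1.2\delta d$ nonzero columns. Write $z=wu$, $z'=w'u'$ and suppose $u\ne u'$, so that $u,u'$ are linearly independent. If $w\ne w'$, then $w,w'$ are linearly independent too, and $wu+w'u'$ has rank two, which is excluded. So $w=w'$ and $z+z'=w(u+u')$. Now $u$, $u'$ and $u+u'$ all have weight less than $1.2\delta d$. Each coordinate in the support of $\operatorname{span}(u,u')$ is nonzero in exactly two of these three words, so the support has size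
\[
\tfrac12\big(\mathrm{wt}(u)+\mathrm{wt}(u')+\mathrm{wt}(u+u')\big)<\tfrac32\cdot1.2\,\delta d=1.8\,\delta d,
\]
contrary to (C2). Hence $u'=u$, and every common neighbor is of the form $x+w'u$ with $w'\notin\{0,w\}$.
\end{proof}

Let $d\ge d_0$, let $L\le2^{\kappa d}$ and $r$ be positive integers, and fix a set $U$ of $L$ words as in (C3). The \emph{lines} of $\mathcal M$ are the sets $x+Vu$ with $x\in\mathcal M$ and $u\in U$. Since $\mathcal H$ is infinite-dimensional, it contains $r$ mutually orthogonal subspaces of dimension $db$; this is the only use of that hypothesis. Place a copy of $\varphi(\mathcal M)$ in each, let $\mathcal X$ be the union of the copies and $N=|\mathcal X|=r|\mathcal M|$. Lines and adjacency are carried over inside each copy; points of different copies are not adjacent.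

\begin{proposition}\label{prop:config}
The set $\mathcal X$ consists of $N$ unit vectors and has the following properties.
\begin{itemize}
\item[(P1)] Distinct points have $\rho\ge\delta$, and distinct nonadjacent points have $\rho\ge1.2\delta$.
\item[(P2)] Adjacent points have at most $b-2$ common neighbors.
\item[(P3)] If $c_\ell$ is the mean of a line $\ell$ and $x\in\ell$, then $\|x-c_\ell\|^2\le1.01\delta$.
\item[(P4)] Each line has $b$ points, each point $x$ lies on exactly $L$ lines, any two of which meet only in $x$, and there are $NL/b$ lines.
\end{itemize}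
\end{proposition}

\begin{proof}
(P1) was shown above inside a copy, and $\rho=1$ between copies. (P2) is Lemma~\ref{lem:common}. For (P3), distinct points of a line with direction $u$ differ by $wu$ with $w\neq0$, so they all have the same $\rho=t=\mathrm{wt}(u)/d\le1.01\delta$. Then $\langle x,c_\ell\rangle=1-(1-\frac1b)t$ for every $x\in\ell$; averaging over $x$ shows that $\|c_\ell\|^2$ has the same value, and so $\|x-c_\ell\|^2=1-\langle x,c_\ell\rangle=(1-\frac1b)t$. For (P4), the lines with direction $u$ are the cosets of the subgroup $Vu$, so exactly one passes through $x$. If $x+wu=x+w'u'\ne x$, then $u=u'$ by uniqueness of the factorization. Counting incidences of points and lines gives the number of lines.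
\end{proof}

\subsection{The cost of arbitrary centers}

For $\mathbf c\in\mathcal H^k$ let $f_{\mathbf c}(x)=\min_j\|x-c_j\|^2$. The next lemma has a weak bound, useful for sets of size much larger than $k$, and a strong bound, useful for sets of size much larger than $kb$. The point is that $1.1>1.01$.

\begin{lemma}\label{lem:cost}
For all $A\subset\mathcal X$ and $\mathbf c\in\mathcal H^k$,
\[
\text{\rm(a)}\quad\sum_{x\in A}f_{\mathbf c}(x)\ge\delta(|A|-k),\qquad\qquad\text{\rm(b)}\quad\sum_{x\in A}f_{\mathbf c}(x)\ge1.1\,\delta\,(|A|-kb).
\]
\end{lemma}

\begin{proof}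
Partition $A$ into at most $k$ nonempty cells according to a nearest center. The sum is at least the sum of the costs \eqref{eq:cost} of the cells, so it suffices to show that a cell $A'$ with $m$ points costs at least $\delta(m-1)$ and at least $1.1\delta(m-b)$. The first bound follows from \eqref{eq:cost} and (P1), as there are $m(m-1)$ ordered pairs of distinct points.

For the second, let $e$ be the number of unordered adjacent pairs in $A'$ and let $\deg x$ be the number of neighbors of $x$ in $A'$. For adjacent $x,y\in A'$ the two neighborhoods have a union of size at most $m$ and an intersection of size at most $b-2$ by (P2), so $\deg x+\deg y\le m+b$. Summing over the $e$ edges counts $\deg x$ exactly $\deg x$ times, and the Cauchy--Schwarz inequality gives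
\[
\frac{(2e)^2}m=\frac1m\Big(\sum_x\deg x\Big)^2\le\sum_x(\deg x)^2\le e(m+b).
\]
Thus $2e\le\frac12m(m+b)$: when $m$ is much larger than $b$, at most about half of the ordered pairs are adjacent. By (P1), each of these $2e$ ordered pairs has $\rho\ge1.2\delta-0.2\delta$ and the other pairs of distinct points have $\rho\ge1.2\delta$, so
\[
\operatorname{cost}(A')\ge1.2\delta(m-1)-0.1\delta(m+b)=1.1\delta m-\delta(1.2+0.1b)\ge1.1\delta(m-b),
\]
where the last step uses $b\ge2$.
\end{proof}

\begin{remark}
Part (a) uses only (C1). Part (b) uses (C2), through (P2), and can fail for a code satisfying (C1) alone. Let $2^s>22b$, let $d$ be an integer with $\delta d<2^{s-1}\le1.05\delta d$, and let $Y$ be the row space of the $s\times d$ matrix whose columns are the $2^s-1$ nonzero vectors of $\mathbb F_2^s$ followed by zero columns. A nonzero linear functional on $\mathbb F_2^s$ equals $1$ at $2^{s-1}$ points, so every nonzero word has weight $2^{s-1}$ and (C1) holds. For fixed $w\ne0$ the $m=2^s$ points $\varphi(wy)$, $y\in Y$, have mutual $\rho\le1.05\delta$, so one center serves them at cost less than $1.05\delta m<1.1\delta(m-b)$.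
\end{remark}

\section{Proof of the lower bound}\label{sec:lower}

We prove Theorem~\ref{thm:lower} with $R=1$. We choose $\mu$ at random, bound the average of $W^*(\mu)$ from above and the average risk of the estimator from below, and conclude that some $\mu$ is bad for the estimator.

\subsection{Parameters}
Let
\[
T=\ln(1000/\delta),\qquad p=\frac{10^{-6}\delta}{T+1},
\]
and let $D\ge1$ be an integer with $2^{\kappa D}\ge(T+1)/p$. These are absolute constants. Given $k$, let $b$ be the largest power of two with $Db\ln b\le\ln k$. Then $b\to\infty$ as $k\to\infty$, and we choose $k_0$ so that $b\ge\max\{1/p,d_0,4\}$ for $k\ge k_0$. Put $d=Db\ge d_0$ and $L=\lceil Tp^{-(b-1)}\rceil$. Then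
\[
L\le(T+1)p^{-(b-1)}\le\big((T+1)/p\big)^b\le2^{\kappa d},\qquad|\mathcal M|\le b^{d}=e^{Db\ln b}\le k,
\]
so Proposition~\ref{prop:config} applies, and since the interval $[400kb,1000kb]$ is longer than $|\mathcal M|$ we can choose $r$ with
\begin{equation}\label{eq:N}
400\,kb\le N\le1000\,kb .
\end{equation}
The lower bound on $N$ will make arbitrary centers expensive, and the upper bound will keep the number of lines inside $S$ below $k$. By maximality of $b$ we have $2Db\ln(2b)>\ln k$. From $Db\ln b\le\ln k$ and $b\ge4$ we get $2\le b\le\ln k$, hence $\ln(2b)\le\ln(2\ln k)\le2\ln\ln k$, and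
\begin{equation}\label{eq:b}
b\ge\beta_k/(4D).
\end{equation}

\subsection{The random distribution}
Let $S\subset\mathcal X$ contain each point independently with probability $p$. When $n$ is large compared with $kb$, a sample from the uniform distribution on $S$ would reveal most of $S$. We prevent this by moving mass to the origin: let
\[
q=\min\{1,\,20pkb/n\},\qquad\mu_S=(1-q)\,\delta_0+q\,\mathrm{Unif}(S)\in\mathcal P(1)\quad(S\ne\emptyset),
\]
where $\delta_0$ is the unit mass at $0$. On average only $nq\le20pkb$ samples fall in $S$, at the price of a factor $q$ in all costs. Let $E$ be the event $pN/2\le|S|\le N/2$. By \eqref{eq:N} and $b\ge1/p$ we have $pN\ge400k$. Chebyshev's inequality gives $\Pr(|S|<pN/2)\le4/(pN)\le0.01/k\le0.005$, and Markov's inequality gives $\Pr(|S|>N/2)\le2p\le0.005$. So $\Pr(E)\ge0.99$.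

\subsection{Knowing $S$ is cheap}
Call a line \emph{full} if it is contained in $S$. Let $F$ be the number of full lines and $Q$ the number of points of $S$ on no full line. By (P4) and the bounds on $L$,
\[
\mathbb EF=\frac{NL}bp^b\le\frac{(T+1)pN}b,\qquad\mathbb EQ=Np\,(1-p^{b-1})^L\le Np\,e^{-T}=\frac{\delta\,pN}{1000}.
\]
The formula for $\mathbb EQ$ holds because the $L$ lines through $x$, with $x$ removed, are disjoint sets of $b-1$ points, so that they lie in $S$ independently of each other and of the event $x\in S$.

If $F\le k-1$, take as centers the means of the full lines and the origin, repeated if necessary. The atom at $0$ costs nothing, a point on a full line costs at most $1.01\delta$ by (P3), and any other point of $S$ is at distance $1$ from the origin. So $W^*(\mu_S)\le q(1.01\delta+Q/|S|)$. If $F\ge k$, the origin alone gives $W^*(\mu_S)\le q$, and by \eqref{eq:N}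
\[
\Pr(F\ge k)\le\mathbb EF/k\le1000(T+1)p=10^{-3}\delta .
\]
On $E$ we have $Q/|S|\le2Q/(pN)$, whose expectation is at most $0.002\delta$. Therefore
\begin{equation}\label{eq:oracle}
\mathbb E\big[W^*(\mu_S)\mathbf 1_E\big]\le q\delta\big(1.01\Pr(E)+0.003\big).
\end{equation}

\subsection{Not knowing $S$ is expensive}
Given $S$, draw $X_1,\dots,X_n$ independently from $\mu_S$, write $\hat{\mathbf c}=\hat{\mathbf c}(X_1,\dots,X_n)$, and let $S'\subset S$ be the set of nonzero values observed. Fix an integer $s$ with $pN/2\le s\le N/2$ and condition on $|S|=s$. All $s$-element subsets of $\mathcal X$ are then equally likely values of $S$. Given $S=A$, a data sequence with $n_0$ zeros and set of nonzero values $S'$ has probability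
\[
(1-q)^{n_0}(q/s)^{n-n_0}\,\mathbf 1\{S'\subset A\},
\]
which depends on $A$ only through the indicator. By Bayes' formula, given the data and $|S|=s$, the set $S$ is uniform among the $s$-element sets containing $S'$. Hence each point of $\mathcal X\setminus S'$ lies in $S$ with conditional probability $(s-|S'|)/|\mathcal X\setminus S'|$, while $\hat{\mathbf c}$ is fixed by the data. The conditional expectation of $\sum_{x\in S\setminus S'}f_{\hat{\mathbf c}}(x)$ is thus $s-|S'|$ times the average of $f_{\hat{\mathbf c}}$ over $\mathcal X\setminus S'$. Since $|\mathcal X\setminus S'|\ge N-s\ge N/2\ge200kb$, Lemma~\ref{lem:cost}(b) bounds this average from below by $1.1\delta(1-\frac1{200})=1.0945\,\delta$. On the observed points the estimator may do well, and there we use Lemma~\ref{lem:cost}(a). Since $W(\hat{\mathbf c},\mu_S)\ge\frac qs\sum_{x\in S}f_{\hat{\mathbf c}}(x)$,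
\begin{align*}
\mathbb E\big[W(\hat{\mathbf c},\mu_S)\mid\text{data},\,|S|=s\big]&\ge\frac qs\Big(\delta(|S'|-k)+1.0945\,\delta\,(s-|S'|)\Big)\\
&=q\delta\Big(1.0945-0.0945\,\frac{|S'|}s-\frac ks\Big).
\end{align*}
The size of $S'$ is at most the number of nonzero samples, so by \eqref{eq:N}
\[
\mathbb E\big[|S'|\,\big|\,|S|=s\big]\le nq\le20pkb\le pN/20\le s/10 .
\]
Also $s\ge pN/2\ge200k$. Hence
\[
\mathbb E\big[W(\hat{\mathbf c},\mu_S)\mid|S|=s\big]\ge q\delta\,(1.0945-0.00945-0.005)\ge1.08\,q\delta .
\]

\subsection{Conclusion}
Averaging over the values of $s$ allowed by $E$ and subtracting \eqref{eq:oracle},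
\[
\mathbb E\big[\big(W(\hat{\mathbf c},\mu_S)-W^*(\mu_S)\big)\mathbf 1_E\big]\ge q\delta\big(0.07\Pr(E)-0.003\big)\ge0.06\,q\delta .
\]
The left side is an average over sets $S$ in $E$, with total weight at most $1$, of the excess risk of $\hat{\mathbf c}$ at $\mu_S$. So some fixed $S$ has excess risk at least $0.06\,q\delta$. By \eqref{eq:b} and $5p/D\le1$,
\[
q\ge\min\Big\{1,\frac{5p}D\cdot\frac{k\beta_k}n\Big\}\ge\frac{5p}D\min\Big\{1,\frac{k\beta_k}n\Big\}.
\]
This proves Theorem~\ref{thm:lower} with $c=0.3\,\delta p/D$. \hfill$\square$

\begin{proof}[Proof of Corollary~\ref{cor:no}]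
Since $\beta_k\ge1$, we have $k\beta_k\le n\le2k\beta_k$. Theorem~\ref{thm:lower} gives $\mu\in\mathcal P(R)$ with excess risk at least
\[
\tfrac c2R^2=\tfrac c2\sqrt{n/k}\;R^2\sqrt{k/n}\ge\tfrac c2\sqrt{\beta_k}\;R^2\sqrt{k/n}.
\]
Apply this to the estimator of Lemma~\ref{lem:erm}(a), which is an empirical risk minimizer under every $\mu$. Then \eqref{eq:question} would give $C\ge\frac c2\sqrt{\beta_k}$ for all $k\ge k_0$, and $\beta_k\to\infty$.
\end{proof}

\section{Proof of the upper bound}\label{sec:upper}

Let $R=1$ and $B=B_1$. We bound the right side of \eqref{eq:sup} by symmetrization, a covering estimate and chaining. The one choice that matters is the norm in which we cover.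

\subsection{Symmetrization}
For $\mathbf c\in B^k$ let
\[
g_{\mathbf c}(x)=\min_j\big(\|c_j\|^2-2\langle x,c_j\rangle\big),
\]
so that $\min_j\|x-c_j\|^2=\|x\|^2+g_{\mathbf c}(x)$ and $|g_{\mathbf c}(x)|\le3$ for $x\in B$. As in Section~\ref{sec:means}, the term $\|x\|^2$ contributes zero in expectation, and the right side of \eqref{eq:sup} equals $\mathbb E\sup_{\mathbf c}\big(\int g_{\mathbf c}\,d\mu-\frac1n\sum_ig_{\mathbf c}(X_i)\big)$. For $x\in B$ we have $|g_{\mathbf c}(x)-g_{\mathbf c'}(x)|\le4\max_j\|c_j-c_j'\|$, so all suprema below may be taken over a countable dense subset of $B^k$ and are measurable. Let $X_1',\dots,X_n'$ be an independent copy of the sample and let $\varepsilon_1,\dots,\varepsilon_n$ be independent uniform signs, independent of both. Write $\int g_{\mathbf c}\,d\mu$ as the expectation of $\frac1n\sum_ig_{\mathbf c}(X_i')$ and move this expectation outside the supremum, which can only increase the value. Exchanging $X_i$ and $X_i'$ for the indices with $\varepsilon_i=-1$ does not change the joint law. Hence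
\begin{equation}\label{eq:symm}
\mathbb E\,W(\mathbf c_n,\mu)-W^*(\mu)\le\mathbb E\sup_{\mathbf c}\frac1n\sum_i\varepsilon_i\big(g_{\mathbf c}(X_i')-g_{\mathbf c}(X_i)\big)\le2\,\mathbb E\sup_{\mathbf c\in B^k}\frac1n\sum_i\varepsilon_ig_{\mathbf c}(X_i),
\end{equation}
where the last step splits the supremum and uses that $(-\varepsilon_i)$ has the same law as $(\varepsilon_i)$. From now on fix $x_1,\dots,x_n\in B$ and let $v(\mathbf c)=(g_{\mathbf c}(x_i))_{i\le n}\in\mathbb R^n$.

\subsection{A maximal inequality}
If $Z_1,\dots,Z_M$ satisfy $\mathbb Ee^{\lambda Z_m}\le e^{\lambda^2\sigma^2/2}$ for all $\lambda>0$, then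
\begin{equation}\label{eq:max}
\mathbb E\max_mZ_m\le\sigma\sqrt{2\ln M}.
\end{equation}
Indeed, Jensen's inequality gives $e^{\lambda\mathbb E\max Z_m}\le\sum_m\mathbb Ee^{\lambda Z_m}\le Me^{\lambda^2\sigma^2/2}$, so $\mathbb E\max Z_m\le\lambda^{-1}\ln M+\lambda\sigma^2/2$, and the infimum over $\lambda>0$ is the right side of \eqref{eq:max}. Since $\mathbb Ee^{\lambda\sum_i\varepsilon_ia_i}=\prod_i\cosh(\lambda a_i)\le e^{\lambda^2\sum_ia_i^2/2}$, we obtain Massart's finite class lemma in the form we need: for a finite set $\mathcal A\subset\mathbb R^n$ of vectors of sup norm at most $\eta$,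
\begin{equation}\label{eq:massart}
\mathbb E\max_{a\in\mathcal A}\frac1n\sum_i\varepsilon_ia_i\le\eta\sqrt{\frac{2\ln|\mathcal A|}n}.
\end{equation}

\subsection{Covering in the sup norm}
We want a small finite set of vectors approximating all $v(\mathbf c)$, built from an approximation for each center separately. The inequality
\begin{equation}\label{eq:min}
\big|\min_ja_j-\min_ja_j'\big|\le\max_j|a_j-a_j'|
\end{equation}
shows how errors combine. In the Euclidean norm on $\mathbb R^n$, the errors of different centers may sit at different sample points, and \eqref{eq:min} bounds the total error only by $\sqrt k$ times the largest one. In the sup norm, precision $\alpha$ for each center gives precision $\alpha$ for the minimum, with no loss in $k$. The price is a factor $\ln(2n)$ in the following dimension-free bound.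

\begin{lemma}\label{lem:cover}
Let $\|y\|_*=\max_i|\langle x_i,y\rangle|$. For every $u>0$ there are $y_1,\dots,y_M\in B$ with $M\le2e^{16\ln(2n)/u^2}$ such that every $y\in B$ has $\|y-y_m\|_*\le u$ for some $m$.
\end{lemma}

\begin{proof}
Let $H_0$ be the span of $x_1,\dots,x_n$. The seminorm $\|y\|_*$ depends only on the orthogonal projection of $y$ onto $H_0$, which maps $B$ onto $B\cap H_0$; so it suffices to cover $B\cap H_0$, and we may assume $H_0\ne\{0\}$. We show that any $y_1,\dots,y_M\in B\cap H_0$ with mutual distances $\|y_m-y_{m'}\|_*>u$ satisfy the bound on $M$; a maximal such family is then the required cover.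

Volume comparison would bring in the dimension of $H_0$, so we compare Gaussian measures instead. Let $G$ be a standard Gaussian vector in $H_0$, with law $\Gamma$, and $\tau=\sqrt{2\ln(2n)}$. The $2n$ variables $\pm\langle x_i,G\rangle$ are centered Gaussian with variance at most $1$, so $\mathbb E\|G\|_*\le\tau$ by \eqref{eq:max}, and the symmetric set $K=\{z\in H_0:\|z\|_*<2\tau\}$ has $\Gamma(K)\ge\frac12$ by Markov's inequality. Let $t=4\tau/u$. The sets $ty_m+K$ are disjoint, since a common point of two of them would give $t\|y_m-y_{m'}\|_*<4\tau$. Translating the Gaussian density and using $K=-K$,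
\[
\Gamma(ty_m+K)=e^{-t^2\|y_m\|^2/2}\int_Ke^{-t\langle y_m,z\rangle}\Gamma(dz)=e^{-t^2\|y_m\|^2/2}\int_K\cosh(t\langle y_m,z\rangle)\,\Gamma(dz)\ge\tfrac12e^{-t^2/2}.
\]
Therefore $M\le2e^{t^2/2}=2e^{8\tau^2/u^2}=2e^{16\ln(2n)/u^2}$.
\end{proof}

\begin{lemma}\label{lem:net}
For $0<\alpha\le\frac32$ there is a set $\mathcal N_\alpha\subset\mathbb R^n$ with $\ln|\mathcal N_\alpha|\le300\,k\ln(2n)/\alpha^2$ such that every $v(\mathbf c)$, $\mathbf c\in B^k$, is within sup-norm distance $\alpha$ of some element of $\mathcal N_\alpha$.
\end{lemma}

\begin{proof}
Let $y_1,\dots,y_M$ be given by Lemma~\ref{lem:cover} with $u=\alpha/4$, and let $s_l=(l-\frac12)\alpha$ for $1\le l\le\lceil1/\alpha\rceil$. Every number in $[0,1]$ is within $\alpha/2$ of some $s_l$. For $c\in B$ choose $l,m$ with $|\|c\|^2-s_l|\le\alpha/2$ and $\|c-y_m\|_*\le\alpha/4$; then the vectors $(\|c\|^2-2\langle x_i,c\rangle)_i$ and $(s_l-2\langle x_i,y_m\rangle)_i$ differ by at most $\alpha$ in each coordinate. The logarithm of the number of pairs $(l,m)$ is at most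
\[
\ln2+\ln(1+1/\alpha)+256\ln(2n)/\alpha^2\le300\ln(2n)/\alpha^2,
\]
because $\ln2+1/\alpha=(\alpha^2\ln2+\alpha)/\alpha^2\le4/\alpha^2\le44\ln(2n)/\alpha^2$. Let $\mathcal N_\alpha$ consist of the coordinatewise minima of $k$-tuples of the vectors $(s_l-2\langle x_i,y_m\rangle)_i$, and apply \eqref{eq:min}.
\end{proof}

\subsection{Chaining}
A single net at scale $\alpha$ with \eqref{eq:massart} gives a bound of order $\alpha+\alpha^{-1}\sqrt{k\ln(2n)/n}$, which is at best the square root of the desired order. Using all scales at once avoids the factor $\alpha^{-1}$, because a fine net is then applied only to small increments.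

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Let $\alpha_j=3\cdot2^{-j}$. Put $\pi_0(\mathbf c)=0$, which is within $\alpha_0=3$ of $v(\mathbf c)$ in sup norm, and for $1\le j\le J$ let $\pi_j(\mathbf c)\in\mathcal N_{\alpha_j}$ be within $\alpha_j$ of $v(\mathbf c)$. Then
\[
v(\mathbf c)=\big(v(\mathbf c)-\pi_J(\mathbf c)\big)+\sum_{j=1}^J\big(\pi_j(\mathbf c)-\pi_{j-1}(\mathbf c)\big).
\]
The first term has sup norm at most $\alpha_J$. The $j$th increment has sup norm at most $\alpha_j+\alpha_{j-1}=3\alpha_j$ and, being determined by an element of each of two nets, takes at most $e^{600k\ln(2n)/\alpha_j^2}$ values as $\mathbf c$ varies. By \eqref{eq:massart},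
\[
\mathbb E\sup_{\mathbf c\in B^k}\frac1n\sum_i\varepsilon_ig_{\mathbf c}(x_i)\le\alpha_J+\sum_{j=1}^J3\alpha_j\sqrt{\frac{1200\,k\ln(2n)}{\alpha_j^2\,n}}\le3\cdot2^{-J}+104\,J\sqrt{\frac{k\ln(2n)}n},
\]
as $3\sqrt{1200}<104$. The factors $\alpha_j$ cancel, so every scale contributes equally; this is the origin of the factor $J$. The bound holds for all $x_1,\dots,x_n\in B$, and \eqref{eq:symm} gives the first claim.

For $n\ge k$ take $J=\lceil1+\frac12\log_2(n/k)\rceil$. Then $J\le2+\frac1{2\ln2}\ln(n/k)\le2\ln(en/k)$, and $6\cdot2^{-J}\le3\sqrt{k/n}\le4\sqrt{k\ln(2n)/n}$ because $4\sqrt{\ln2}>3$. The total is at most $\big(4+416\ln(en/k)\big)\sqrt{k\ln(2n)/n}$, and $\ln(en/k)\ge1$.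
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:sample}]
Fix $J$ with $6\cdot2^{-J}\le\alpha/2$. The function $x\mapsto\ln(2x)/x$ decreases for $x\ge2$. For $C\ge2$, $k\ge2$ and $n\ge Ck\ln k\ge2$ we therefore have
\[
\frac{k\ln(2n)}n\le\frac{\ln(2C)+\ln k+\ln\ln k}{C\ln k}\le\frac1C\Big(\frac{\ln(2C)}{\ln2}+2\Big),
\]
which tends to $0$ as $C\to\infty$. Choose $C_\alpha\ge2$ so that $208J$ times the square root of the right side is at most $\alpha/2$, and apply Theorem~\ref{thm:upper}. For the second statement, $n\le k\beta_k$ makes the minimum in Theorem~\ref{thm:lower} equal to $1$, so every estimator has excess risk at least $cR^2>\alpha R^2$ at some $\mu\in\mathcal P(R)$.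
\end{proof}

\begin{thebibliography}{1}
\bibitem{clustering}
\emph{On the Performance of Clustering in Hilbert Spaces},
\texttt{http://www.econ.upf.edu/\%7Elugosi/clusteringrev.pdf}
\end{thebibliography}
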